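# Maps of the disc with $\Delta u=2H\,u_x\times u_y$ and a round circle as boundary

## 1. The equation, its solutions, and the spherical caps

Throughout, $\Omega=\{(x,y):x^2+y^2<1\}\subset\mathbb R^2$ is the open unit disc, $(r,\theta)$ are polar coordinates, $\zeta=x+iy$, and
$$\oint f=\int_0^{2\pi}f(e^{i\theta})\,d\theta .$$
We write $e_r=(\cos\theta,\sin\theta,0)$, $e_\theta=(-\sin\theta,\cos\theta,0)$, $e_z=(0,0,1)$, and $e_1,e_2$ for the first two standard basis vectors of $\mathbb R^3$. The first two components of a vector are often identified with one complex number. $\|\cdot\|_p$ is the $L^p$ norm and $\times$ is the cross product.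

**Definition 1 (solution).** Let $H>0$ be a constant and $\gamma:\partial\Omega\to\mathbb R^3$ a smooth curve. A *solution* is a map $u\in C^2(\Omega)\cap C^0(\bar\Omega)$ with values in $\mathbb R^3$ and $\int_\Omega|\nabla u|^2<\infty$ such that
$$\Delta u=2H\,u_x\times u_y\quad\text{in }\Omega, \tag{1}$$
$$u=\gamma\quad\text{on }\partial\Omega. \tag{2}$$
Two solutions are different if they are different maps.

*Example (cylinders).* For any $\rho>0$ let $u=(\rho\cos 2Hx,\,-\rho\sin 2Hx,\,y)$. Then $u_x=2H\rho(-\sin 2Hx,-\cos 2Hx,0)$ and $u_y=e_z$, so $u_x\times u_y=2H\rho(-\cos 2Hx,\sin 2Hx,0)$, while $\Delta u=-4H^2\rho(\cos 2Hx,-\sin 2Hx,0)$. Hence (1) holds for every $\rho$. The flat disc $u=(Rx,Ry,0)$ does not satisfy (1): there $\Delta u=0$ but $u_x\times u_y=R^2e_z$.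

**Definition 2 (weak solution).** A *weak solution* is a map $u\in W^{1,2}(\Omega;\mathbb R^3)$ with trace $\gamma$ that satisfies (1) in the distribution sense. The right side makes sense, since $u_x\times u_y\in L^1$.

*Example.* Every solution is a weak solution. It is bounded with finite Dirichlet integral, so it lies in $W^{1,2}$, and (1) holds pointwise with $u\in C^2(\Omega)$, hence in the distribution sense. For the trace, let $h$ be the harmonic extension of $\gamma$, smooth on $\bar\Omega$, and let $f$ be a component of $u-h$. Then $f\in W^{1,2}\cap C^0(\bar\Omega)$ and $f=0$ on $\partial\Omega$. For $\varepsilon>0$ the function $f_\varepsilon=\operatorname{sign}(f)(|f|-\varepsilon)_+$ has compact support in $\Omega$, and $\nabla f_\varepsilon=\nabla f$ where $|f|>\varepsilon$, $\nabla f_\varepsilon=0$ elsewhere. Since $\nabla f=0$ almost everywhere on $\{f=0\}$, we get $f_\varepsilon\to f$ in $W^{1,2}$ as $\varepsilon\to0$. Hence $f\in W^{1,2}_0$.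

**Definition 3 (conformality and the function $\Phi$).** Put $\partial_\zeta=\frac12(\partial_x-i\partial_y)$, $\partial_{\bar\zeta}=\frac12(\partial_x+i\partial_y)$, so that $\partial_\zeta\partial_{\bar\zeta}=\frac14\Delta$. With the bilinear dot product on $\mathbb C^3$ let
$$\Phi=u_\zeta\cdot u_\zeta=\tfrac14\big(|u_x|^2-|u_y|^2-2i\,u_x\cdot u_y\big).$$
The map $u$ is *conformal* if $|u_x|=|u_y|$ and $u_x\cdot u_y=0$, that is, if $\Phi=0$.

*Example.* For the cylinder above $\Phi=\frac14(4H^2\rho^2-1)$. It is conformal only for $\rho=1/(2H)$. So solutions of (1) need not be conformal, and no conformality is assumed in what follows.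

**Definition 4 (the two caps).** Let $\gamma(x,y)=(Rx,Ry,0)$ with $0<HR<1$. Put $a=1/H>R$ and $c=\sqrt{a^2-R^2}>0$. The circle lies on exactly two spheres of radius $a$, centered at $(0,0,\pm c)$. The two caps are

* (i) the small cap of the sphere centered at $(0,0,c)$ lying in $\{z\le0\}$;
* (ii) the large cap of the sphere centered at $(0,0,-c)$ lying in $\{z\le0\}$;

each taken with its conformal parametrization over $\bar\Omega$ whose boundary values are $\gamma$. This parametrization is unique: two of them differ by a homeomorphism $F$ of $\bar\Omega$, holomorphic or antiholomorphic inside and equal to $\zeta$ on the circle. In both cases $F$ is harmonic with boundary values $\zeta$, so $F(\zeta)=\zeta$.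

Here are the caps in formulas, including the case $HR=1$. Let $HR\le1$, $a=1/H$, $c=\sqrt{a^2-R^2}$, and choose $t_0\in\mathbb R$ with $a\,\mathrm{sech}\,t_0=R$. With $t=\log r$ put
$$u=f e_r+g e_z,\qquad f=a\,\mathrm{sech}(t-t_0),\qquad g=a\tanh(t-t_0)+a\tanh t_0. \tag{3}$$
With $\lambda_0=e^{t_0}$ this reads
$$u=\Big(\frac{2a\lambda_0\zeta}{\lambda_0^2+|\zeta|^2},\ a\frac{|\zeta|^2-\lambda_0^2}{|\zeta|^2+\lambda_0^2}+a\tanh t_0\Big),$$
a rescaled inverse stereographic projection. It is smooth on $\bar\Omega$ and injective, and it is conformal since $u_t\cdot u_\theta=0$ and $f_t^2+g_t^2=a^2\mathrm{sech}^2\tanh^2+a^2\mathrm{sech}^4=f^2=|u_\theta|^2$, the functions being taken at $t-t_0$.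

*It solves* (1). Since $r^2u_x\times u_y=u_t\times u_\theta$ and $e_z\times e_\theta=-e_r$,
$$r^2\Delta u=(f_{tt}-f)e_r+g_{tt}e_z,\qquad 2Hr^2u_x\times u_y=2H(f_te_r+g_te_z)\times fe_\theta=2H(-g_tf\,e_r+ff_t\,e_z).$$
From $(\mathrm{sech})''=\mathrm{sech}-2\,\mathrm{sech}^3$ we get $f_{tt}=f-2H^2f^3$, and $g_t=a\,\mathrm{sech}^2(t-t_0)=Hf^2$. So $f_{tt}-f=-2H^2f^3=-2Hg_tf$ and $g_{tt}=2Hff_t$. Thus (1) holds for $r>0$, and at $0$ by continuity.

*Its boundary data.* On $r=1$ we have $f=R$, $g=0$, $f_t=a\,\mathrm{sech}\,t_0\tanh t_0=R\tanh t_0$, $g_t=HR^2$. Since $\tanh t_0=\pm\sqrt{1-H^2R^2}$,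
$$u=Re_r,\qquad u_r=\pm R\sqrt{1-H^2R^2}\;e_r+HR^2e_z\qquad\text{on }\partial\Omega, \tag{4}$$
with the sign of $t_0$.

*Its image* lies on the sphere of radius $a$ centered at $(0,0,a\tanh t_0)=(0,0,\pm c)$, and $g$ is increasing in $t$. For $t_0>0$ the center is $(0,0,c)$ and $g$ runs from $c-a$ to $0$: the small cap (i). For $t_0<0$ the center is $(0,0,-c)$ and $g$ runs from $-c-a$ to $0$: the large cap (ii). For $t_0=0$ (that is, $HR=1$) it is the hemisphere $\{z\le0\}$ of the sphere of radius $R$ centered at $0$.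

*Example in numbers.* For $H=1$, $R=\frac35$ we have $c=\frac45$ and $t_0=\pm\log3$. The caps are
$$\Big(\frac{6\zeta}{9+|\zeta|^2},\frac{|\zeta|^2-9}{|\zeta|^2+9}+\frac45\Big),\qquad\Big(\frac{6\zeta}{1+9|\zeta|^2},\frac{9|\zeta|^2-1}{9|\zeta|^2+1}-\frac45\Big),$$
with lowest points at heights $-\frac15$ and $-\frac95$.

**Fact W (Wente's inequality; Wente 1969, Brezis–Coron 1984).** For $\alpha,\beta\in W^{1,2}(\Omega)$ the problem $\Delta\varphi=\alpha_x\beta_y-\alpha_y\beta_x$ has a unique solution $\varphi\in W^{1,2}_0(\Omega)$. Moreover $\varphi\in C^0(\bar\Omega)$ and $\|\varphi\|_\infty+\|\nabla\varphi\|_2\le C\|\nabla\alpha\|_2\|\nabla\beta\|_2$.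

*Example.* $\alpha=x$, $\beta=y$: the Jacobian is $1$ and $\varphi=(|\zeta|^2-1)/4$. The point of the inequality is that in general the right side is only in $L^1$. It applies to (1) because each component of $u_x\times u_y$ is a Jacobian; the first one is $u^2_xu^3_y-u^3_xu^2_y$.

We also use standard Calderón–Zygmund, Sobolev and Schauder theory on the disc.

## 2. Are the two caps the only solutions over a round circle?

Suppose $\gamma(\partial\Omega)$ lies in a closed ball of radius $R$ and $HR<1$. Hildebrandt proved that (1)–(2) has at least one solution; Brezis–Coron proved that there are at least two if $\gamma$ is not constant; Wente proved that for constant $\gamma$ the constant map is the only one. For the round circle $\gamma(x,y)=(Rx,Ry,0)$, Heinz proved that there is no solution if $HR>1$. For the round circle with $0<HR<1$ we have just written down two solutions. The text "Applications of Partial Differential Equations" (https://www2.math.upenn.edu/~kazdan/japan/japan.pdf) poses as an open question whether there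 are others. The answer is no.

**Theorem 1.** Let $H>0$, $R>0$, $\gamma(x,y)=(Rx,Ry,0)$. The weak solutions (hence also the solutions) of (1)–(2) are:

* $0<HR<1$: exactly two, the caps (i) and (ii);
* $HR=1$: exactly one, the hemisphere $\{z\le0\}$ of the sphere of radius $R$ centered at $0$;
* $HR>1$: none.

A supplement shows that it matters that the circle is covered once.

**Theorem 2.** Let $k\ge2$ be an integer, $\gamma_k(e^{i\theta})=(R\cos k\theta,R\sin k\theta,0)$ and $0<HR<\frac12$. Besides the two caps composed with $z\mapsto z^k$, the Dirichlet problem (1) with $u=\gamma_k$ on $\partial\Omega$ has infinitely many solutions in $C^\infty(\bar\Omega)$.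

Sections 3–7 prove Theorem 1, and Section 8 proves Theorem 2. The following regularity statement lets us work on the boundary circle; its proof is independent of Sections 3–6 and is given in Section 7.

**Proposition 1.** For every smooth $\gamma$, every weak solution of (1)–(2) is in $C^\infty(\bar\Omega)$.

## 3. Boundary value and normal derivative determine the solution

Two solutions over the same circle exist, so no argument that compares two solutions through their boundary values alone can succeed. If the normal derivatives also agree, comparison works.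

**Lemma 1.** Let $u,U\in C^\infty(\bar\Omega)$ solve (1) with $u=U$ and $u_r=U_r$ on $\partial\Omega$. Then $u=U$.

**Step 1: a first-order inequality.** The purpose is to turn the difference of two solutions into a function that nearly satisfies the Cauchy–Riemann equations and vanishes on the circle. Let $d=u-U$ and $p=d_\zeta=\frac12(d_x-id_y)$, so $|p|=\frac12|\nabla d|$. Since $d=0$ and $d_r=0$ on $\partial\Omega$, $p=0$ there. Further
$$p_{\bar\zeta}=\tfrac14\Delta d=\tfrac H2\big(u_x\times u_y-U_x\times U_y\big)=\tfrac H2\big(d_x\times u_y+U_x\times d_y\big),$$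
so $|p_{\bar\zeta}|\le C|p|$ in $\Omega$, where $C$ depends on the bounds of $\nabla u,\nabla U$. Extended by $0$, $p$ is Lipschitz on $\mathbb C$ with compact support, and
$$|p_{\bar\zeta}|\le C|p|\quad\text{a.e. in }\mathbb C. \tag{5}$$

Plain integration is not enough here. For compactly supported $p$ we have $\int|p_\zeta|^2=\int|p_{\bar\zeta}|^2$, hence $\int|\nabla p|^2=4\int|p_{\bar\zeta}|^2\le4C^2\int|p|^2$, which together with the Poincaré inequality gives $p=0$ only if $C$ is small. A weight removes this restriction.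

**Step 2: a weighted identity.** The purpose is an estimate of $p$ by $p_{\bar\zeta}$ with an arbitrarily small constant. Let $\phi=|\zeta|^2$, $s>0$, $g=e^{s\phi}p$, and
$$D=\partial_{\bar\zeta}-s\phi_{\bar\zeta},\qquad D^*=-\partial_\zeta-s\phi_\zeta .$$
$D^*$ is the formal adjoint of $D$ in $L^2(\mathbb C)$, because $\phi$ is real. Since $\partial_{\bar\zeta}g=s\phi_{\bar\zeta}g+e^{s\phi}p_{\bar\zeta}$, we have $Dg=e^{s\phi}p_{\bar\zeta}$. The commutator is
$$D^*D-DD^*=[-\partial_\zeta,-s\phi_{\bar\zeta}]+[-s\phi_\zeta,\partial_{\bar\zeta}]=s\phi_{\zeta\bar\zeta}+s\phi_{\zeta\bar\zeta}=2s,$$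
as $\phi_{\zeta\bar\zeta}=1$. Pairing with $g$ gives, for $g\in C_c^\infty(\mathbb C)$ (componentwise for vectors),
$$\|Dg\|_2^2=\|D^*g\|_2^2+2s\|g\|_2^2. \tag{6}$$
On functions supported in a fixed ball all three terms are continuous in $W^{1,2}$. Mollifying a compactly supported Lipschitz function gives convergence in $W^{1,2}$ with supports in a fixed ball, so (6) holds for our $g$.

**Step 3: conclusion.** By (6) and (5), $2s\|g\|_2^2\le\|Dg\|_2^2=\|e^{s\phi}p_{\bar\zeta}\|_2^2\le C^2\|g\|_2^2$ for all $s>0$. Taking $2s>C^2$ gives $g=0$, so $p=0$. Then $d$ is constant, and $d=0$ since $d=0$ on $\partial\Omega$. $\square$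

So, granting Proposition 1, Theorem 1 for $HR\le1$ is the statement that *on $\partial\Omega$ the derivative $u_r$ must be one of the two fields in* (4).

## 4. Two boundary integrals, tested on constant and on symmetric data

Let $u\in C^\infty(\bar\Omega)$ solve (1), with arbitrary boundary values.

**Identity (A).** *$\Phi$ is holomorphic, and*
$$\oint|u_r|^2=\oint|u_\theta|^2,\qquad \oint u_r\cdot u_\theta=0. \tag{7}$$
Indeed
$$\Phi_{\bar\zeta}=2u_\zeta\cdot u_{\zeta\bar\zeta}=\tfrac12u_\zeta\cdot\Delta u=H\,u_\zeta\cdot(u_x\times u_y)=0,$$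
because $u_\zeta$ is a combination of $u_x$ and $u_y$. Next, $2\zeta u_\zeta=(x+iy)(u_x-iu_y)=ru_r-iu_\theta$, so
$$4\zeta^2\Phi=r^2|u_r|^2-|u_\theta|^2-2ir\,u_r\cdot u_\theta .$$
The holomorphic function $\zeta^2\Phi$ vanishes at $0$, so its mean over the unit circle is $0$; the real and imaginary parts give (7).

**Identity (B).** *The vector field $u_r-H\,u\times u_\theta$ has mean zero on the circle, and is the derivative of a closed curve.* Since
$$(u\times u_y)_x-(u\times u_x)_y=2u_x\times u_y, \tag{8}$$
the equation says $\Delta u=H[(u\times u_y)_x-(u\times u_x)_y]$. Therefore the system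
$$v_x=-u_y-H\,u\times u_x,\qquad v_y=u_x-H\,u\times u_y \tag{9}$$
satisfies $(v_y)_x-(v_x)_y=\Delta u-2H\,u_x\times u_y=0$, and on the simply connected disc it defines $v\in C^\infty(\bar\Omega;\mathbb R^3)$ up to a constant. On $\partial\Omega$,
$$v_\theta=-yv_x+xv_y=u_r-H\,u\times u_\theta, \tag{10}$$
and because $v$ is single-valued,
$$\oint u_r=H\oint u\times u_\theta. \tag{11}$$

**Test 1: constant boundary values.** If $u=\gamma$ is constant on $\partial\Omega$, then $u_\theta=0$ there, so (7) gives $\oint|u_r|^2=0$, that is, $u_r=0$ on $\partial\Omega$. These are the boundary data of the constant map, which solves (1), so $u$ is constant by Lemma 1.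

**Test 2: rotationally symmetric solutions over the round circle.** Let $\gamma=Re_r$ and suppose $u(e^{i\sigma}z)=\mathcal R_\sigma u(z)$ for all $\sigma$, where $\mathcal R_\sigma$ is the rotation by $\sigma$ about the $z$-axis. On $\partial\Omega$ write
$$u_r=\alpha e_r+\beta e_\theta+\delta e_z. \tag{12}$$
By symmetry $\alpha,\beta,\delta$ are constants. We have $u_\theta=Re_\theta$ and $u\times u_\theta=R^2e_z$. So (7) gives $\beta=0$ and $\alpha^2+\delta^2=R^2$, and the $z$-component of (11) gives $\delta=HR^2$. Hence $\alpha=\pm R\sqrt{1-H^2R^2}$. These are the data (4), and $HR\le1$ is forced. By Lemma 1 the symmetric solutions are exactly the maps (3).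

## 5. What the averages leave free, and the isoperimetric inequality for the conjugate curve

For general $u$ over $\gamma=Re_r$ the natural attempt is to repeat Test 2 with $\alpha,\beta,\delta$ depending on $\theta$. The identities (7), (11) now give only averages,
$$\oint|u_r|^2=2\pi R^2,\qquad\oint\beta=0,\qquad\oint\delta=2\pi HR^2, \tag{13}$$
and this is where the attempt stops. The averages do not determine the functions. For instance, let $0<HR<1$, let $\epsilon>0$ be small, and put
$$\beta=0,\qquad\delta=HR^2+\epsilon\cos2\theta,\qquad\alpha=\sqrt{R^2-\delta^2}.$$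
The root makes sense, as $HR^2<R$. Here $|u_r|=R$ and $u_r\cdot u_\theta=0$ pointwise, so even the boundary values of $4\zeta^2\Phi$ are zero, as they are for a conformal map. The horizontal part of (11) also holds, since $\alpha$ is $\pi$-periodic in $\theta$ and so $\oint\alpha e^{i\theta}=0$. Thus the full identities (A) and (B), and even the vanishing of $\Phi$ on the circle, are compatible with infinitely many normal derivatives. One more relation is needed, one that forces functions to be constant.

Such relations occur as equality cases of inequalities, and (B) supplies a candidate: it produces a closed curve $v|_{\partial\Omega}$. For $H=0$ the system (9) is $v_x=-u_y$, $v_y=u_x$, so $v$ is the harmonic conjugate of $u$. For $u=(Rx,Ry,0)$ it is $v=(Ry,-Rx,0)$, again a round circle. The inequality that singles out round circles is the isoperimetric one, in the following form.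

**Lemma 2.** Let $v:\mathbb R/2\pi\mathbb Z\to\mathbb R^3$ be smooth, $V=v_1+iv_2=\sum_nV_ne^{in\theta}$. Then
$$\oint|v_\theta|^2\ \ge\ e_z\cdot\oint v\times v_\theta ,$$
with equality if and only if $V_n=0$ for $n\ne0,1$ and $v_3$ is constant.

*Proof.* Let $v_3=\sum_nc_ne^{in\theta}$. Since $e_z\cdot(v\times v_\theta)=v_1v_{2,\theta}-v_2v_{1,\theta}=\operatorname{Im}(\overline VV_\theta)$, Parseval gives
$$\frac1{2\pi}\Big(\oint|v_\theta|^2-e_z\cdot\oint v\times v_\theta\Big)=\sum_{n\in\mathbb Z}n(n-1)|V_n|^2+\sum_{n\in\mathbb Z}n^2|c_n|^2 .$$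
Every term is $\ge0$, and $n(n-1)>0$ for integers $n\neq0,1$. $\square$

The left side of Lemma 2 for our curve follows from the averages alone. On $\partial\Omega$, $v_\theta=u_r-HR^2e_z$ by (10), so (13) gives
$$\oint|v_\theta|^2=2\pi R^2-2HR^2\cdot2\pi HR^2+2\pi H^2R^4=2\pi R^2(1-H^2R^2). \tag{14}$$
So the idea is: *compute $e_z\cdot\oint v\times v_\theta$ as well. If it equals the same number, then $v|_{\partial\Omega}$ is an extremal of Lemma 2, and $u_r=v_\theta+HR^2e_z$ is known.* For $H=0$ this is immediate: $v_x\times v_y=-u_y\times u_x=u_x\times u_y$, so $v$ has the same area integral as $u$. For $H>0$ we must show that the correction terms in $v_x\times v_y$ are divergences whose boundary values involve only quantities already known.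

## 6. The area integral of the conjugate curve

**Identity (C).** *Let $u\in C^\infty(\bar\Omega)$ solve* (1), *with arbitrary boundary values, and let $v$ be as in* (9). *Then*
$$\oint v\times v_\theta=\oint u\times u_\theta+2H\oint\big(u\,(u\cdot u_r)-|u|^2u_r\big)+H^2\oint|u|^2\,u\times u_\theta. \tag{15}$$

Put $\tau=u\cdot(u_x\times u_y)$. The index $i$ is summed over $x,y$.

**Step 1: expand $v_x\times v_y$.** The purpose is to see which terms must be recognized as divergences. From (9),
$$v_x\times v_y=u_x\times u_y+H\big[u_y\times(u\times u_y)+u_x\times(u\times u_x)\big]+H^2(u\times u_x)\times(u\times u_y).$$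
Use $u_i\times(u\times u_i)=u|u_i|^2-u_i(u\cdot u_i)$ and $(u\times u_x)\times(u\times u_y)=\tau u$:
$$2v_x\times v_y=2u_x\times u_y+2H\big[u|\nabla u|^2-u_i(u\cdot u_i)\big]+2H^2\tau u. \tag{16}$$

**Step 2: the term of order $H$.** The purpose is to write the bracket as a divergence plus terms without gradient squares, using the equation. By (1), $u\cdot\Delta u=2H\tau$, so
$$\partial_i\big(u(u\cdot u_i)\big)=u_i(u\cdot u_i)+u|\nabla u|^2+2H\tau u,$$
$$\partial_i(|u|^2u_i)=2u_i(u\cdot u_i)+2H|u|^2u_x\times u_y .$$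
Subtracting,
$$u|\nabla u|^2-u_i(u\cdot u_i)=\partial_i\big(u(u\cdot u_i)-|u|^2u_i\big)-2H\tau u+2H|u|^2u_x\times u_y .$$
Insert this into (16):
$$2v_x\times v_y=2u_x\times u_y+2H\,\partial_i\big(u(u\cdot u_i)-|u|^2u_i\big)+H^2\big(4|u|^2u_x\times u_y-2\tau u\big). \tag{17}$$

**Step 3: the term of order $H^2$.** The purpose is to show that the last bracket is also a divergence. From $u\times(u_x\times u_y)=u_x(u\cdot u_y)-u_y(u\cdot u_x)$,
$$u\times\big[(u\cdot u_x)u_y-(u\cdot u_y)u_x\big]=-u\times\big(u\times(u_x\times u_y)\big)=-\tau u+|u|^2u_x\times u_y .$$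
Therefore, with (8),
$$(|u|^2u\times u_y)_x-(|u|^2u\times u_x)_y=2\big(-\tau u+|u|^2u_x\times u_y\big)+2|u|^2u_x\times u_y=4|u|^2u_x\times u_y-2\tau u .$$

**Step 4: integrate.** By (8), $2u_x\times u_y=(u\times u_y)_x-(u\times u_x)_y$, and likewise for $v$. Green's theorem turns $\int_\Omega[(F\,u\times u_y)_x-(F\,u\times u_x)_y]$ into $\oint F\,u\times(xu_y-yu_x)=\oint F\,u\times u_\theta$, for $F=1$ and $F=|u|^2$, and similarly for $v$. Gauss' theorem turns the middle term of (17) into the integral of its radial component. Integrating (17) over $\Omega$ gives (15). $\square$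

## 7. Equality in the isoperimetric inequality, and the end of the proof of Theorem 1

**Step 1: the normal derivative is determined.** The purpose is to show that the data (4) are the only possible ones. Let $u$ be a weak solution for $\gamma=Re_r$; by Proposition 1 it is smooth on $\bar\Omega$. Use the notation (12). Equation (14) holds, and since its left side is $\ge0$, *there is no solution if $HR>1$*.

Now take the $z$-component of (15). On $\partial\Omega$ we have $u=Re_r$, so $u(u\cdot u_r)$ is horizontal and drops out; $|u|^2=R^2$; and $u\times u_\theta=R^2e_z$. With $\oint\delta=2\pi HR^2$,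
$$e_z\cdot\oint v\times v_\theta=2\pi R^2-2HR^2\cdot2\pi HR^2+2\pi H^2R^4=2\pi R^2(1-H^2R^2). \tag{18}$$
The right sides of (14) and (18) agree, so we are in the equality case of Lemma 2: $V=V_0+V_1e^{i\theta}$ and $v_3$ is constant on $\partial\Omega$. Compare with $v_\theta=u_r-HR^2e_z$. The third component gives $\delta\equiv HR^2$. The horizontal part gives $(\alpha+i\beta)e^{i\theta}=V_\theta=\kappa e^{i\theta}$ with the constant $\kappa=iV_1\in\mathbb C$. So $\alpha+i\beta=\kappa$; since $\oint\beta=0$, $\kappa$ is real, and (14) gives $\kappa^2=R^2(1-H^2R^2)$. Hence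
$$u_r=\pm R\sqrt{1-H^2R^2}\;e_r+HR^2e_z\quad\text{on }\partial\Omega, \tag{19}$$
with one sign for all $\theta$.

**Step 2: comparison with the caps.** Let $HR\le1$. By (4) the maps (3) realize exactly the data (19). By Lemma 1 every weak solution coincides with one of them. For $HR<1$ these are two distinct maps, the caps (i) and (ii); for $HR=1$ there is one, the hemisphere; for $HR>1$ there is none. This proves Theorem 1, once Proposition 1 is shown.

**Proof of Proposition 1.** Let $\gamma$ be smooth, $u$ a weak solution, $h$ the harmonic extension of $\gamma$ (smooth on $\bar\Omega$), and $w=u-h\in W^{1,2}_0$, so that $\Delta w=2H\,u_x\times u_y$.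

**Step 3: continuity.** The purpose is to make the oscillation of $u$ on small balls small. The components of $u_x\times u_y$ are Jacobians of $W^{1,2}$ functions. By the uniqueness in Fact W, $w$ is the solution provided there. So $w\in C^0(\bar\Omega)$ and $u\in C^0(\bar\Omega)$.

**Step 4: a small operator.** The purpose is to regard the equation locally as a linear equation for $w$ with a coefficient $\nabla\tilde u$ that is small in $L^2$. Let $x_0\in\bar\Omega$. Take $\chi\in C_c^\infty(B_{2\rho}(x_0))$ with $\chi=1$ on $B_\rho(x_0)$, $0\le\chi\le1$, $|\nabla\chi|\le2/\rho$, and set $\tilde u=\chi(u-u(x_0))$. Since $\|\nabla\chi\|_2\le\frac2\rho(4\pi\rho^2)^{1/2}$ is bounded independently of $\rho$,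
$$\|\nabla\tilde u\|_2\le\|\nabla u\|_{L^2(\Omega\cap B_{2\rho})}+C\sup_{\Omega\cap B_{2\rho}}|u-u(x_0)|\to0\qquad(\rho\to0).$$
Let $\Delta_0^{-1}$ be the inverse of the Dirichlet Laplacian: $\Delta_0^{-1}f$ is the unique $\varphi\in W_0^{1,2}$ with $\Delta\varphi=f$, where $f$ is a sum of Jacobians of $W^{1,2}$ functions, or in $L^p$ with $p>1$, or a sum of such terms. Put
$$\tilde T\psi=\Delta_0^{-1}\big[H(\tilde u_x\times\psi_y+\psi_x\times\tilde u_y)\big].$$

* The first component of the bracket is $H$ times $(\tilde u^2_x\psi^3_y-\tilde u^2_y\psi^3_x)+(\psi^2_x\tilde u^3_y-\psi^2_y\tilde u^3_x)$, a sum of Jacobians; the other components are similar. So Fact W gives $\|\nabla\tilde T\psi\|_2\le C\|\nabla\tilde u\|_2\|\nabla\psi\|_2$ for $\psi\in W^{1,2}_0$.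
* If $\psi\in W^{1,8}_0$, then by Hölder ($\frac12+\frac18=\frac58$) the bracket is in $L^{8/5}$ with norm $\le C\|\nabla\tilde u\|_2\|\nabla\psi\|_8$. Calderón–Zygmund theory puts $\tilde T\psi$ in $W^{2,8/5}$, and $W^{2,8/5}\subset W^{1,8}$ in dimension two. So $\|\nabla\tilde T\psi\|_8\le C\|\nabla\tilde u\|_2\|\nabla\psi\|_8$.

The constants do not depend on $\rho$. For $\rho$ small, $\tilde T$ is a contraction on $W^{1,2}_0$ and on $W^{1,8}_0$.

**Step 5: the localized equation.** The purpose is to show that a cut-off of $w$ is a fixed point of $\tilde T$ up to a better term. Let $\eta\in C_c^\infty(B_\rho(x_0))$ with $\eta=1$ on $B_{\rho/2}(x_0)$, and $\psi=\eta w\in W_0^{1,2}$. On $\operatorname{supp}\eta$ we have $\nabla\tilde u=\nabla u$, so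
$$\tilde u_x\times\psi_y+\psi_x\times\tilde u_y=\eta(u_x\times w_y+w_x\times u_y)+\eta_y\,u_x\times w+\eta_x\,w\times u_y .$$
Also, from $w=u-h$, $u_x\times w_y+w_x\times u_y=2u_x\times u_y-u_x\times h_y-h_x\times u_y$. Hence
$$\eta\,\Delta w=2H\eta\,u_x\times u_y=H\eta(u_x\times w_y+w_x\times u_y)+H\eta(u_x\times h_y+h_x\times u_y),$$
and
$$\Delta\psi=\eta\,\Delta w+2\nabla\eta\cdot\nabla w+w\Delta\eta=H(\tilde u_x\times\psi_y+\psi_x\times\tilde u_y)+F,$$
$$F=H\big[\eta(u_x\times h_y+h_x\times u_y)-\eta_y\,u_x\times w-\eta_x\,w\times u_y\big]+2\nabla\eta\cdot\nabla w+w\Delta\eta .$$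
Since $w$ is bounded and $h$ is smooth, $F\in L^2$. So $\psi=\tilde T\psi+\Delta_0^{-1}F$ with $\Delta_0^{-1}F\in W^{2,2}\cap W^{1,2}_0\subset W^{1,8}_0$.

**Step 6: improved integrability.** The map $\psi\mapsto\tilde T\psi+\Delta_0^{-1}F$ has a fixed point in $W^{1,8}_0$. As $W^{1,8}_0\subset W^{1,2}_0$, it is also the unique fixed point in $W^{1,2}_0$, which is $\eta w$. Hence $\eta w\in W^{1,8}_0$, and $\nabla w\in L^8$ on $\Omega\cap B_{\rho/2}(x_0)$. Covering $\bar\Omega$ by finitely many such balls gives $\nabla w\in L^8(\Omega)$.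

**Step 7: bootstrap.** Now $\nabla u\in L^8$, so $\Delta w\in L^4$ and $w\in W^{2,4}\subset C^{1,1/2}(\bar\Omega)$. Then $\Delta w\in C^{0,1/2}(\bar\Omega)$, and Schauder theory gives $w\in C^{2,1/2}(\bar\Omega)$. If $w\in C^{m,1/2}(\bar\Omega)$, then $\Delta w\in C^{m-1,1/2}(\bar\Omega)$ and $w\in C^{m+1,1/2}(\bar\Omega)$. By induction $w,u\in C^\infty(\bar\Omega)$. $\square$

With this, Theorem 1 is proved. $\blacksquare$

## 8. The circle covered $k$ times

Let us see what the argument gives for $\gamma_k$, $k\ge2$. Let $u\in C^\infty(\bar\Omega)$ solve the problem for $\gamma_k$. Now $|u_\theta|=kR$ and $u\times u_\theta=kR^2e_z$ on $\partial\Omega$. So $\oint|u_r|^2=2\pi k^2R^2$ and $e_z\cdot\oint u_r=2\pi kHR^2$, and the computations of (14) and (18) become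
$$\oint|v_\theta|^2=2\pi k^2R^2(1-H^2R^2),\qquad e_z\cdot\oint v\times v_\theta=2\pi kR^2(1-H^2R^2).$$
The first is $k$ times the second, which gives $\sum n(n-k)|V_n|^2+\sum n^2|c_n|^2=0$. For $0<n<k$ the coefficient $n(n-k)$ is negative, and nothing follows. Theorem 2 shows that the conclusion itself fails when $HR<\frac12$. Its proof finds a further solution by minimization, separates it from the caps by its energy, and rotates it. It uses one more published fact.

**Fact I (isoperimetric inequality; Wente 1969).** $\big|\int v\cdot v_x\times v_y\big|\le(32\pi)^{-1/2}\big(\int|\nabla v|^2\big)^{3/2}$ for $v\in C_c^\infty(\Omega;\mathbb R^3)$.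

### 8.1. Energy, volume and the quadratic form at the small cap

**Step 1: normalization.** If $u$ solves (1), then $Hu$ solves (1) with $H=1$, with boundary radius $HR$. So let $H=1$, $0<R<\frac12$, $c=\sqrt{1-R^2}$. Let $u^s,u^l$ be the small and large caps and $\underline u=u^s(z^k)$, $\bar u=u^l(z^k)$. Under composition with a holomorphic map $F$ both sides of (1) are multiplied by $|F'|^2$, so $\underline u$ and $\bar u$ solve (1) with boundary values $\gamma_k$. On the small cap $|u-(0,0,c)|^2=1$ reads $|u|^2=R^2+2cu_3\le R^2$, since $u_3\le0$. Thus $|\underline u|\le R$.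

**Step 2: the volume as a trilinear form.** The purpose is to define the volume on all of $W_0^{1,2}$. Put $S=(32\pi)^{1/3}$ and
$$E(u)=\tfrac12\int|\nabla u|^2+\tfrac23\int u\cdot u_x\times u_y,\qquad T(a,b,e)=\tfrac12\int a\cdot(b_x\times e_y+e_x\times b_y).$$
On $C_c^\infty(\Omega;\mathbb R^3)$ the form $T$ is symmetric. Symmetry in $b,e$ is clear. For $a,b$ write $a\cdot(b_x\times e_y)=b_x\cdot(e_y\times a)$, $a\cdot(e_x\times b_y)=b_y\cdot(a\times e_x)$ and integrate by parts:
$$2T(a,b,e)=-\int b\cdot\big(e_{xy}\times a+e_y\times a_x+a_y\times e_x+a\times e_{xy}\big)=\int b\cdot(a_x\times e_y+e_x\times a_y). \tag{20}$$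
Let $\varphi\in W_0^{1,2}$ solve $\Delta\varphi=b_x\times e_y+e_x\times b_y$, a sum of Jacobians. Then $T(a,b,e)=-\frac12\int\nabla a\cdot\nabla\varphi$, so Fact W gives $|T|\le C\|\nabla a\|_2\|\nabla b\|_2\|\nabla e\|_2$. Hence $T$ extends continuously to $W^{1,2}_0$. By continuity of the integral, $T$ is still given by its integral formula if $a\in C_c^\infty$ and $b,e\in W_0^{1,2}$, or if $b\in C_c^\infty$ and $a,e\in W_0^{1,2}$.

Put $V(v)=T(v,v,v)$. If $v$ is Lipschitz on $\bar\Omega$ and $v=0$ on $\partial\Omega$, then $V(v)=\int v\cdot v_x\times v_y$: extend $v$ by $0$ and approximate by mollifications of $v((1+\frac1n)\,\cdot)$. With small enough mollification parameters these are in $C_c^\infty(\Omega)$, are uniformly bounded, and converge uniformly and in $W^{1,2}$. By Fact I and density,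
$$\int|\nabla v|^2\ge S|V(v)|^{2/3}\qquad\text{on }W_0^{1,2}. \tag{21}$$

**Step 3: the second variation at $\underline u$.** The purpose is to expand $E$ around the small cap. Let
$$q(v)=\int|\nabla v|^2+4\int\underline u\cdot v_x\times v_y .$$
Since $|v_x\times v_y|\le\frac12|\nabla v|^2$ and $|\underline u|\le R$, $q(v)\ge(1-2R)\int|\nabla v|^2$. Define $J=\inf\{q(v):v\in W_0^{1,2},V(v)=1\}$; the set is nonempty (Section 8.2 produces $v$ with $V(v)\ne0$, and $V$ is homogeneous of odd degree), and by (21) $J\ge(1-2R)S>0$.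

For $\varphi\in W_0^{1,2}$ and $v\in W^{1,2}$,
$$\int\underline u\cdot(\varphi_x\times v_y+v_x\times\varphi_y)=\int\varphi\cdot(\underline u_x\times v_y+v_x\times\underline u_y). \tag{22}$$
For $\varphi\in C_c^\infty$ and $v\in C^\infty(\bar\Omega)$ this is the computation (20) with $a=\underline u$, $b=\varphi$, $e=v$. Both sides are continuous in $\varphi\in W_0^{1,2}$ and $v\in W^{1,2}$ because $\underline u,\nabla\underline u$ are bounded, so density gives the rest.

Now let $w\in C^\infty(\bar\Omega;\mathbb R^3)$, $w=0$ on $\partial\Omega$. Apply (22) with $\varphi=w$. With $v=\underline u$, the linear part of $E(\underline u+w)-E(\underline u)$ is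
$$\int\nabla\underline u\cdot\nabla w+\tfrac23\cdot3\int w\cdot\underline u_x\times\underline u_y=\int w\cdot(-\Delta\underline u+2\underline u_x\times\underline u_y)=0 .$$
With $v=w$ we get $\int w\cdot(\underline u_x\times w_y+w_x\times\underline u_y)=2\int\underline u\cdot w_x\times w_y$, so the quadratic part is $\frac12\int|\nabla w|^2+\frac23\cdot3\int\underline u\cdot w_x\times w_y=\frac12q(w)$. Hence
$$E(\underline u+w)-E(\underline u)=\tfrac12q(w)+\tfrac23V(w). \tag{23}$$

### 8.2. Inserting a small sphere: $J<S$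

The purpose is to show that the infimum $J$ lies strictly below the constant $S$ of (21); this prevents loss of compactness. We test with a nearly complete small sphere attached at a point.

**Step 1: the sphere.** Let
$$\omega(\zeta)=\Big(\frac{2\zeta}{1+|\zeta|^2},\frac{|\zeta|^2-1}{|\zeta|^2+1}\Big),\qquad\varphi=\omega-e_z=\frac{(2\zeta,-2)}{1+|\zeta|^2}.$$
The map $\omega$ is (3) with $a=1$, $t_0=0$, so $\Delta\varphi=2\varphi_x\times\varphi_y$. With $f=\mathrm{sech}\,t$, $g=\tanh t$ we have $r^2\Delta\omega=-2f^3e_r+2ff_te_z=-2f^2\omega$ and $r^2|\nabla\omega|^2=f_t^2+g_t^2+f^2=2f^2$. Hence $\Delta\varphi=-|\nabla\omega|^2\omega$, $|\nabla\omega|^2=8(1+|\zeta|^2)^{-2}$, and $\int_{\mathbb R^2}|\nabla\varphi|^2=8\pi\int_0^\infty(1+s)^{-2}ds=8\pi$. With $\zeta=(\zeta_1,\zeta_2)$,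
$$\int_{\mathbb R^2}\zeta_i\Delta\varphi_j=-4\pi\delta_{ij}\ (i,j\le2),\qquad\int_{\mathbb R^2}\zeta_i\Delta\varphi_3=0: \tag{24}$$
for $i=j$ the integral is $-\int16\zeta_i^2(1+|\zeta|^2)^{-3}=-16\pi\int_0^\infty\rho^3(1+\rho^2)^{-3}d\rho=-16\pi\cdot\frac14$, and the others vanish by parity.

**Step 2: the test function.** Fix $z_0\in\Omega\setminus\{0\}$. As $u^s$ is a conformal immersion and $(z^k)'\neq0$ at $z_0$, the vectors $\underline u_x(z_0),\underline u_y(z_0)$ are orthogonal and of equal length $\ell>0$. Choose $Q\in SO(3)$ with $Qe_1=\underline u_x(z_0)/\ell$, $Qe_2=\underline u_y(z_0)/\ell$. For small $\lambda>0$ let $\varphi_\lambda(z)=Q\varphi((z-z_0)/\lambda)$, let $h_\lambda$ be harmonic in $\Omega$ with $h_\lambda=\varphi_\lambda$ on $\partial\Omega$, and $v=\varphi_\lambda-h_\lambda$. With $\rho=|z-z_0|$,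
$$\varphi_\lambda=Q\,\frac{(2\lambda(z-z_0),-2\lambda^2)}{\lambda^2+\rho^2},\qquad|\varphi_\lambda|=\frac{2\lambda}{\sqrt{\lambda^2+\rho^2}},\qquad|\nabla\varphi_\lambda|=\frac{\sqrt8\,\lambda}{\lambda^2+\rho^2},\qquad|\Delta\varphi_\lambda|=\frac{8\lambda^2}{(\lambda^2+\rho^2)^2}.$$
Away from $z_0$, $\varphi_\lambda$ and all its derivatives are $O(\lambda)$, so $\|h_\lambda\|_{C^2(\bar\Omega)}=O(\lambda)$ by Schauder theory. Also $\|\varphi_\lambda\|_{L^2(\Omega)}=O(\lambda|\log\lambda|^{1/2})$, and $\Delta\varphi_\lambda=2\varphi_{\lambda,x}\times\varphi_{\lambda,y}$ because $Q\in SO(3)$.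

**Step 3: Dirichlet integral of $v$.** We have $\int_\Omega\nabla\varphi_\lambda\cdot\nabla h_\lambda=\oint\varphi_\lambda\cdot\partial_rh_\lambda=O(\lambda^2)$, $\int_\Omega|\nabla h_\lambda|^2=O(\lambda^2)$ and $\int_{\mathbb R^2\setminus\Omega}|\nabla\varphi_\lambda|^2=O(\lambda^2)$. So $\int|\nabla v|^2=8\pi+O(\lambda^2)$.

**Step 4: volume of $v$.** Expand $v_x\times v_y$. The terms containing $\nabla h_\lambda$ contribute to $V(v)$ at most $C\lambda\|v\|_2\|\nabla\varphi_\lambda\|_2+C\lambda^2=O(\lambda^2|\log\lambda|)$. The remaining term is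
$$\int v\cdot\varphi_{\lambda,x}\times\varphi_{\lambda,y}=\tfrac12\int v\cdot\Delta\varphi_\lambda=\tfrac12\int v\cdot\Delta v=-\tfrac12\int|\nabla v|^2 .$$
So $V(v)=-4\pi+O(\lambda^2|\log\lambda|)$.

**Step 5: interaction with $\underline u$.** Let $b=\underline u-\underline u(z_0)$, so $|b|\le C\rho$. Since $\int v_x\times v_y=\frac12\oint v\times v_\theta=0$,
$$\int\underline u\cdot v_x\times v_y=\int b\cdot v_x\times v_y=\tfrac12\int b\cdot\Delta\varphi_\lambda+O\Big(\lambda\int_\Omega\rho|\nabla\varphi_\lambda|\Big)+O(\lambda^2).$$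
As $\rho|\nabla\varphi_\lambda|\le C\lambda/\rho$, the first error is $O(\lambda^2)$. Taylor expand $b$ at $z_0$: the remainder is $O(\rho^2)$ and contributes at most $C\int_\Omega\rho^2\lambda^2(\lambda^2+\rho^2)^{-2}=O(\lambda^2|\log\lambda|)$. In the linear term replace $\Omega$ by $\mathbb R^2$, with error at most $C\lambda^2\int_{\mathbb R^2\setminus\Omega}\rho^{-3}=O(\lambda^2)$, and substitute $z-z_0=\lambda\zeta$. By (24) the linear term is
$$\tfrac12\lambda\cdot(-4\pi)\big(\underline u_x(z_0)\cdot Qe_1+\underline u_y(z_0)\cdot Qe_2\big)=-4\pi\ell\lambda .$$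
So $\int\underline u\cdot v_x\times v_y=-4\pi\ell\lambda+O(\lambda^2|\log\lambda|)$.

**Step 6: conclusion.** $q(v)=8\pi-16\pi\ell\lambda+O(\lambda^2|\log\lambda|)$. Since $8\pi(4\pi)^{-2/3}=2(4\pi)^{1/3}=S$,
$$\frac{q(v)}{|V(v)|^{2/3}}=S(1-2\ell\lambda)+O(\lambda^2|\log\lambda|)<S\quad\text{for small }\lambda .$$
Here $V(-v)=-V(v)>0$ and $q(-v)=q(v)$. Normalizing $-v$ to volume $1$ gives $J<S$.

### 8.3. The infimum is attained

The purpose is to find $v$ with $V(v)=1$ and $q(v)=J$. Let $V(v_n)=1$, $q(v_n)\to J$. By $q(v)\ge(1-2R)\int|\nabla v|^2$ the sequence is bounded in $W_0^{1,2}$. Pass to a subsequence with $v_n\rightharpoonup v$ in $W_0^{1,2}$ and put $w_n=v_n-v$, so $w_n\to0$ in $L^2$.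

**Step 1: the volume splits.** $V(v_n)=V(v)+3T(v,v,w_n)+3T(v,w_n,w_n)+V(w_n)$. Here $T(v,v,w_n)\to0$ by weak convergence. Also $T(v,w_n,w_n)\to0$: approximate $v$ in $W_0^{1,2}$ by $\psi\in C_c^\infty$, with an error that is small uniformly in $n$, and use
$$T(\psi,w_n,w_n)=T(w_n,\psi,w_n)=O\big(\|\nabla\psi\|_\infty\|w_n\|_2\|\nabla w_n\|_2\big)\to0 .$$
So $V(w_n)\to1-V(v)$.

**Step 2: the quadratic form splits.** By (22), $\int\underline u\cdot w_{n,x}\times w_{n,y}=\frac12\int w_n\cdot(\underline u_x\times w_{n,y}+w_{n,x}\times\underline u_y)\to0$. The mixed terms $2\int\nabla v\cdot\nabla w_n+4\int\underline u\cdot(v_x\times w_{n,y}+w_{n,x}\times v_y)$ tend to $0$ by weak convergence. So $q(v_n)=q(v)+\int|\nabla w_n|^2+o(1)$.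

**Step 3: no loss of volume.** By homogeneity $q(v)\ge J|V(v)|^{2/3}$, and $\int|\nabla w_n|^2\ge S|V(w_n)|^{2/3}$ by (21). Hence
$$J\ge J|V(v)|^{2/3}+S|1-V(v)|^{2/3}.$$
If $V(v)\ne1$, then since $S>J$ the right side is $>J\big(|V(v)|^{2/3}+|1-V(v)|^{2/3}\big)\ge J$, because $s^{2/3}+t^{2/3}\ge(s+t)^{2/3}$ for $s,t\ge0$ and $|V(v)|+|1-V(v)|\ge1$. This is a contradiction. So $V(v)=1$ and $q(v)\le J$, that is, $v$ is a minimizer.

### 8.4. A third solution and its energy

**Step 1: the Euler–Lagrange equation.** The purpose is to turn the minimizer into a solution of (1). The derivative of $V$ at $v$ is $\varphi\mapsto3T(v,v,\varphi)$, which is $3\ne0$ at $\varphi=v$. By the Lagrange multiplier rule and (22) there is $\mu\in\mathbb R$ with, for all $\varphi\in W_0^{1,2}$,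
$$2\int\nabla v\cdot\nabla\varphi+4\int\varphi\cdot(\underline u_x\times v_y+v_x\times\underline u_y)=3\mu\,T(v,v,\varphi).$$
For $\varphi=v$ the left side is $2q(v)=2J$ by (22), so $2J=3\mu$. For $\varphi\in C_c^\infty$, $T(v,v,\varphi)=T(\varphi,v,v)=\int\varphi\cdot v_x\times v_y$. Thus, in the distribution sense,
$$\Delta v=2(\underline u_x\times v_y+v_x\times\underline u_y)-J\,v_x\times v_y .$$

**Step 2: rescaling.** Put $w=-\frac J2v$. Then $-\frac J2\cdot(-J)\,v_x\times v_y=\frac{J^2}2v_x\times v_y=2w_x\times w_y$, so $\Delta w=2(\underline u_x\times w_y+w_x\times\underline u_y)+2w_x\times w_y$. Hence $u^*=\underline u+w$ satisfies $\Delta u^*=2u^*_x\times u^*_y$. It is a weak solution for $\gamma_k$, and it is smooth on $\bar\Omega$ by Proposition 1. So $w$ is smooth on $\bar\Omega$ with $w=0$ on $\partial\Omega$, and (23) gives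
$$E(u^*)-E(\underline u)=\tfrac12\cdot\tfrac{J^2}4\cdot J-\tfrac23\cdot\tfrac{J^3}8=\tfrac{J^3}{24}\in\Big(0,\tfrac{4\pi}3\Big), \tag{25}$$
since $0<J<S$ and $S^3/24=4\pi/3$.

**Step 3: the energies of the caps.** The purpose is to show that $u^*\ne\underline u,\bar u$. On a cap write $u=m+n$, with $m$ the center and $|n|=1$. The computation after (3), with $a=H=1$, gives $u_t\times u_\theta=-f^3e_r+ff_te_z=-f^2n$, so $u_x\times u_y\,dx\,dy=-n\,dA$. By conformality $\frac12\int|\nabla u|^2=A$, the area. So
$$E=A-\tfrac23\int(m\cdot n+1)\,dA=\tfrac A3-\tfrac23\,m\cdot\int n\,dA .$$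
For both caps $\int n_3\,dA=-e_z\cdot\int u_x\times u_y=-\frac12e_z\cdot\oint u\times u_\theta=-\pi R^2$. The areas are $2\pi(1\mp c)$ and $m=(0,0,\pm c)$, with the upper signs for the small cap. Composition with $z^k$ multiplies $E$ by $k$, since the integrands transform by the Jacobian and $z\mapsto z^k$ covers the disc $k$ times. Hence
$$E(u^l)-E(u^s)=\tfrac{4\pi c}3-\tfrac{4\pi c}3R^2=\tfrac{4\pi}3c^3,\qquad E(\bar u)-E(\underline u)=\tfrac{4\pi}3kc^3 .$$
Since $R<\frac12$ and $k\ge2$, $kc^3>2(3/4)^{3/2}>1$. With (25),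
$$E(\underline u)<E(u^*)<E(\underline u)+\tfrac{4\pi}3<E(\bar u). \tag{26}$$

### 8.5. The orbit of $u^*$ under rotations

**Step 1: a family of solutions.** For $\sigma\in\mathbb R$ let $u^*_\sigma(z)=\mathcal R_{k\sigma}u^*(e^{-i\sigma}z)$. It solves (1), and on $\partial\Omega$ it equals $\mathcal R_{k\sigma}\gamma_k(e^{i(\theta-\sigma)})=\gamma_k(e^{i\theta})$. So it solves the same problem, and it is smooth on $\bar\Omega$. The orbit $\{u^*_\sigma\}$ is the image of $\mathbb R$ under a continuous map into $C^0(\bar\Omega)$, hence connected, so it is a single point or infinite.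

**Step 2: it is not a single point.** Suppose it is. Then $u^*(e^{i\sigma}z)=\mathcal R_{k\sigma}u^*(z)$ for all $\sigma$, so on $\partial\Omega$
$$u^*_r=\alpha e_r(k\theta)+\beta e_\theta(k\theta)+\delta e_z$$
with constants $\alpha,\beta,\delta$. Here $u^*_\theta=kRe_\theta(k\theta)$ and $u^*\times u^*_\theta=kR^2e_z$. Identity (A) gives $\beta=0$ and $\alpha^2+\delta^2=k^2R^2$, and (B) with $H=1$ gives $\delta=kR^2$. So $\alpha=\pm kR\sqrt{1-R^2}$. On the other hand, the radial derivative of $u^{s}(z^k)$ or $u^l(z^k)$ at $e^{i\theta}$ is $k$ times that of the cap at $e^{ik\theta}$. So by (4) these are exactly the boundary data of $\underline u$ and $\bar u$. Lemma 1 gives $u^*\in\{\underline u,\bar u\}$, contradicting (26).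

**Step 3: conclusion.** The orbit is infinite. The energy $E$ is invariant under rotations of the disc and of $\mathbb R^3$, so every member has energy $E(u^*)$, and by (26) no member equals $\underline u$ or $\bar u$. This proves Theorem 2. $\blacksquare$
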